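# Fixed-Priority Schedulability with Arbitrary Deadlines and Pseudo-Polynomial Time

## 1. A hardness theorem and its companions

**Theorem 1.** If FP-schedulability of task systems with arbitrary deadlines is decidable in pseudo-polynomial time, in the sporadic release model (a) or in the synchronous periodic release model (b), then P = NP. This remains true if the test is only required to work on systems of $n$ tasks such that

- the utilization $U=\sum_i C_i/T_i$ equals $1$,
- the priorities are both rate-monotonic and deadline-monotonic,
- all tasks except the lowest-priority one have $D=T$,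
- the lowest-priority task has $T<D<(1+1/n)T$.

We now unpack every term.

A *task system* consists of $n$ independent tasks $\tau_i=(C_i,D_i,T_i)$, where the execution time $C_i$, the relative deadline $D_i$ and the period $T_i$ are positive integers. Each task releases a sequence of jobs. Each job of $\tau_i$ needs $C_i$ units of execution and must complete within $D_i$ time units of its release. In the *sporadic model* (a), consecutive releases of $\tau_i$ are at least $T_i$ apart, and release times are arbitrary reals $\ge 0$. In the *synchronous periodic model* (b), $\tau_i$ releases jobs exactly at $0,T_i,2T_i,\dots$. The system starts empty at time $0$, and there are no overheads.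

The tasks share one preemptive processor under *Fixed-Priority (FP) scheduling*. The input contains a total order of priorities on the tasks, and at every instant the processor executes the highest-priority task that has a pending job. Jobs of the same task run in FIFO order. The system is *FP-schedulable* if every job meets its deadline in every scenario the release model permits. *Arbitrary deadlines* means that $D_i>T_i$ is allowed, so several jobs of one task may be pending together. Priorities are *rate-monotonic* (*deadline-monotonic*) if tasks with smaller period (smaller relative deadline) have higher priority.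

Let $N$ be the largest numerical parameter. *Pseudo-polynomial time* means time polynomial in $n$ and $N$. A pseudo-polynomial algorithm is the same thing as a polynomial-time algorithm for the input written in unary, because the unary input length is at least $\max(n,N)$ up to a constant factor and at most polynomial in $n$ and $N$. For example, a loop over $t=1,\dots,N$ is allowed. A loop over all $t$ up to the least common multiple of the periods is in general not allowed.

So the question is whether FP-schedulability with arbitrary deadlines can be decided in pseudo-polynomial time, for each of the two models. It is posed in "A Closer Look at Pseudo-Polynomial Time and its Use in Real-Time Scheduling Theory". Theorem 1 says: no, in either model, unless P = NP. Four further theorems complete the picture, and we prove all of them.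

**Theorem A.** A task system is schedulable in model (a) if and only if it is schedulable in model (b).

**Theorem 2.** With numbers encoded in unary, FP-schedulability with arbitrary deadlines (model (a) or (b)) is coNP-complete. Hence a pseudo-polynomial algorithm exists if and only if P = NP.

For the next statement let $\mathrm{hp}(i)$ be the set of tasks with higher priority than $\tau_i$, and let $\Lambda_i$ be the least common multiple of the periods of $\mathrm{hp}(i)\cup\{i\}$. For $U\le 1$ let $\ell_i$ be the least positive integer $t$ with $\sum_{j\in \mathrm{hp}(i)\cup\{i\}}\lceil t/T_j\rceil C_j\le t$ (it exists by Lemma E below). The index "low" denotes the lowest-priority task.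

**Theorem 3.** If $U>1$ the system is unschedulable. If $U\le1$, schedulability (in both models) is decidable with $O(n\sum_i\ell_i)$ arithmetic operations, and every task $i$ except the lowest-priority one has $\ell_i\le nN^2$. Thus the cost is $O(n^3N^2+n\,\ell_{\mathrm{low}})$ with $\ell_{\mathrm{low}}\le\min\{\Lambda_{\mathrm{low}},\lceil nN/(1-U)\rceil\}$, where the second bound applies if $U<1$. In particular, for $U<1$ the problem is solvable in time polynomial in $n$, $N$, $1/(1-U)$; when $U\le1$ every task except the lowest-priority one can be checked in pseudo-polynomial time; and the problem is pseudo-polynomial on any class where $1/(1-U)$ or the hyperperiod $\Lambda_{\mathrm{low}}$ is bounded by a polynomial in $n,N$.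

**Theorem 4.** Theorem 1 and the coNP-hardness in Theorem 2 remain true for systems with $U<1$, all other restrictions in Theorem 1 being kept.

Theorems 3 and 4 fit together: the hard systems of Theorem 4 have $1-U$ positive but exponentially small.

## 2. Small systems by hand, and response-time analysis

**One task.** With a single task, in the synchronous periodic scenario, the $q$-th job is released at $(q-1)T$, must finish by $(q-1)T+D$, and cannot finish before $qC$. The condition $qC\le (q-1)T+D$ for all $q\ge1$ gives $C\le D$ (take $q=1$) and $C\le T$ (let $q\to\infty$). Conversely $C\le T$ and $C\le D$ give $qC=(q-1)C+C\le(q-1)T+D$; moreover each job then finishes before or at the next release, so every job does finish $C$ after its release. Here the first job decides everything, apart from the overload test $U\le1$.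

**Constrained deadlines.** If $D_i\le T_i$ for all $i$, one uses the smallest positive fixed point $R_i$ of
$$R_i=C_i+\sum_{j\in \mathrm{hp}(i)}\lceil R_i/T_j\rceil C_j .$$
If $R_i\le T_i$, then $R_i$ is the worst-case response time of $\tau_i$. *Response-time analysis* iterates the right-hand side from $C_i$ and stops at convergence or when an iterate exceeds $D_i$. With integer parameters this takes at most $D_i$ iterations per task, so schedulability is decided in time $O(n^2N)$.

**Two tasks, with a first job that is not the worst.** Let $\tau_1=(3,6,6)$ have high priority and let $\tau_2$ have $C_2=2$, $T_2=4$, and deadline $D_2$. Then $U=\frac12+\frac12=1$. In the synchronous periodic schedule, $\tau_1$ runs in $[0,3)$ and $[6,9)$. Job 1 of $\tau_2$ runs in $[3,5)$. Job 2 (released at $4$) runs in $[5,6)$ and $[9,10)$. Job 3 (released at $8$) runs in $[10,12)$. At time $12$ everything is complete and the pattern repeats. The response times of $\tau_2$ are $5,6,4$.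

Take $D_2=5$. The iteration gives $2,5,5$, so it converges to $R_2=5\le D_2$. But the second job is released at $4$ and completes at $10>9$. The hypothesis $R_2\le T_2$ fails: job 1 is still pending when job 2 arrives. With arbitrary deadlines we must look at the $q$-th job for many values of $q$, and the whole question is how many.

## 3. From schedules to one inequality (Theorem A)

For a task $i$, an integer $q\ge1$ and real $t>0$ put
$$x_i(q)=(q-1)T_i+D_i,\qquad g_{i,q}(t)=qC_i+\sum_{j\in \mathrm{hp}(i)}\lceil t/T_j\rceil C_j-t. \tag{1}$$
The number $x_i(q)$ is the absolute deadline of the $q$-th job in the synchronous periodic scenario. The function $g_{i,q}(t)$ is demand minus supply at time $t$.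

**Definition.** $S(i,q)$ is the statement: there is $t\in(0,x_i(q)]$ with $g_{i,q}(t)\le0$.

It is equivalent to ask for an *integer* $t$. Indeed, the ceilings are constant on $(k,k+1]$ for each integer $k\ge 0$, so $g_{i,q}$ decreases there. If $g_{i,q}(t)\le0$ with $t\in(k,k+1]$, then $g_{i,q}(k+1)\le0$, and $k+1\le x_i(q)$ because $x_i(q)$ is an integer.

In the two-task example, $g_{2,2}(t)=4+3\lceil t/6\rceil-t$ is $7-t>0$ on $(0,6]$ and $10-t$ on $(6,12]$. So $S(2,2)$ says $10\le 4+D_2$, that is, $D_2\ge6$.

**Theorem A (in full).** The following are equivalent: (i) the system is schedulable in model (a); (ii) it is schedulable in model (b); (iii) $S(i,q)$ holds for all $i$ and all $q\ge1$.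

**Step 1: (i) implies (ii).** This step compares the scenarios. The synchronous periodic scenario is a legal sporadic scenario.

**Step 2: (ii) implies (iii).** This step reads a witness $t$ off the synchronous periodic schedule. Let the $q$-th job of $\tau_i$ complete at $f\le x_i(q)$. On some interval $(f-\varepsilon,f)$ the processor executes $\tau_i$ and there is no release. Hence no job of $\mathrm{hp}(i)$ is pending there, and all $\mathrm{hp}(i)$ jobs released in $[0,f)$ are complete at $f$. There are $\lceil f/T_j\rceil$ of them for each $j\in\mathrm{hp}(i)$. By FIFO, jobs $1,\dots,q$ of $\tau_i$ are complete too. All this work was executed in $[0,f)$, so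
$$qC_i+\sum_{j\in \mathrm{hp}(i)}\lceil f/T_j\rceil C_j\le f,$$
that is, $g_{i,q}(f)\le 0$. So $S(i,q)$ holds with $t=f$.

**Step 3: (iii) implies (i).** This step shows that no sporadic scenario is worse than the inequality predicts. Take any sporadic scenario and a job $X$ of $\tau_i$, released at $\rho$. Let $w(t)$ be the remaining work at time $t$ of those jobs of $\mathrm{hp}(i)\cup\{i\}$ that were released strictly before $t$. Releases are locally finite, and a job released at $t$ counts only after $t$, so $w$ is left-continuous; also $w(0)=0$. Therefore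
$$a=\max\{t\in[0,\rho]:w(t)=0\}$$
exists: the supremum of the zero set is attained by left-continuity.

For $t\in(a,\rho]$ we have $w(t)>0$, so a job of $\mathrm{hp}(i)\cup\{i\}$ is pending. From $\rho$ until it completes, $X$ itself is pending. Hence from $a$ until $X$ completes, the processor continuously executes jobs of $\mathrm{hp}(i)\cup\{i\}$. All of these were released at or after $a$, because $w(a)=0$.

Let $X$ be the $r$-th job of $\tau_i$ released at or after $a$. Then $\rho\ge a+(r-1)T_i$. Let $t$ be a witness for $S(i,r)$ and suppose that $X$ is not complete at $a+t$. The work executed in $[a,a+t)$ equals $t$, and it consists of two parts.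

- Work of $\mathrm{hp}(i)$ jobs released in $[a,a+t)$. If $\tau_j$ has $k$ releases in this half-open interval, then $(k-1)T_j<t$, so $k\le\lceil t/T_j\rceil$. This part is at most $\sum_{j\in\mathrm{hp}(i)}\lceil t/T_j\rceil C_j$.
- By FIFO, work of the first $r$ jobs of $\tau_i$ released at or after $a$. This part is less than $rC_i$, since $X$ is incomplete.

So $t<rC_i+\sum_{j\in \mathrm{hp}(i)}\lceil t/T_j\rceil C_j\le t$, a contradiction. Hence $X$ completes by $a+t\le a+(r-1)T_i+D_i\le\rho+D_i$. $\blacksquare$

Two remarks on the model. If sporadic releases are restricted to integers, nothing changes, since the synchronous periodic scenario has integer releases. If jobs may execute for *at most* $C_i$, nothing changes either: Step 3 used only upper bounds on the executed work. From now on "schedulable" means condition (iii), for both models.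

## 4. The busy-period test, and where it becomes exponential (Theorem 3)

The natural approach is to check $S(i,q)$ for $q=1,2,\dots$ until the pattern must repeat. We carry it out, because it proves Theorem 3 and shows exactly where the difficulty sits.

Write $V_i=\sum_{j\in\mathrm{hp}(i)}C_j/T_j$, $\ U_i=V_i+C_i/T_i$, $\ \Sigma_i=\sum_{j\in\mathrm{hp}(i)}C_j$. From $y\le\lceil y\rceil\le y+1$,
$$qC_i-(1-V_i)t\ \le\ g_{i,q}(t)\ \le\ qC_i+\Sigma_i-(1-V_i)t. \tag{2}$$

**Step 1: overload.** This step disposes of $U>1$. Let $i$ be the lowest-priority task, so $U_i=U>1$. If $V_i\ge1$, then $g_{i,q}>0$ everywhere by (2). If $V_i<1$, then $C_i/T_i>1-V_i$, so $C_i/(1-V_i)>T_i$. Hence $qC_i/(1-V_i)>(q-1)T_i+D_i=x_i(q)$ for large $q$, and by (2) $g_{i,q}(t)>0$ for all $t\le x_i(q)$. In both cases some $S(i,q)$ fails and the system is unschedulable.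

**Lemma E.** Let $U\le1$. Then $\ell_i$ exists, $\ell_i\le\Lambda_i$, and if $U_i<1$ then $\ell_i\le\lceil(\Sigma_i+C_i)/(1-U_i)\rceil$. If $S(i,q)$ holds for all $q\le Q_i:=\lceil\ell_i/T_i\rceil$, then it holds for all $q\ge1$.

**Step 2: proof of Lemma E.** This step shows that finitely many $q$ suffice. At $t=\Lambda_i$ all quotients are integers, so $\sum_{j\in\mathrm{hp}(i)\cup\{i\}}\lceil t/T_j\rceil C_j=U_i\Lambda_i\le\Lambda_i$. This gives existence and the first bound. If $U_i<1$, the sum is at most $U_it+\Sigma_i+C_i$, which is at most $t$ once $t\ge(\Sigma_i+C_i)/(1-U_i)$. This gives the second bound.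

For the last claim use induction on $q>Q_i$. Let $t$ be a witness for $S(i,q-Q_i)$. Then
$$(q-Q_i)C_i+\sum_{j\in\mathrm{hp}(i)}\lceil t/T_j\rceil C_j\le t,\qquad Q_iC_i+\sum_{j\in\mathrm{hp}(i)}\lceil \ell_i/T_j\rceil C_j\le\ell_i,$$
the second by definition of $\ell_i$. Add these and use $\lceil(t+\ell_i)/T_j\rceil\le\lceil t/T_j\rceil+\lceil\ell_i/T_j\rceil$ to get $g_{i,q}(t+\ell_i)\le0$. Moreover $\ell_i\le Q_iT_i$, so $t+\ell_i\le(q-Q_i-1)T_i+D_i+Q_iT_i=x_i(q)$. Hence $S(i,q)$ holds. $\blacksquare$

In the two-task example $\ell_2=12$ and $Q_2=3$, so $S(2,1),S(2,2),S(2,3)$ decide. They read $5\le D_2$, $10\le4+D_2$, $12\le8+D_2$. For $\tau_1$, $S(1,q)$ reads $3q\le6q$. So the system is schedulable if and only if $D_2\ge6$.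

**Step 3: the algorithm of Theorem 3.** This step checks all $q\le Q_i$ in one sweep over $t$. Let $f_i(q)$ be the least positive integer $t$ with $g_{i,q}(t)\le0$, if there is one. Then $S(i,q)$ holds if and only if $f_i(q)$ exists and $f_i(q)\le x_i(q)$. Since $g_{i,q}$ grows with $q$, $f_i$ is nondecreasing. For $q\le Q_i=\lceil\ell_i/T_i\rceil$ the definition of $\ell_i$ gives $g_{i,q}(\ell_i)\le0$, so $f_i(q)\le\ell_i$.

After rejecting if $U>1$, do the following for each task $i$. For $t=1,2,\dots,\ell_i$ compute $w=\sum_{j\in\mathrm{hp}(i)}\lceil t/T_j\rceil C_j$ in $O(n)$ operations, and test whether $t=\ell_i$, that is, whether $w+\lceil t/T_i\rceil C_i\le t$ for the first time. For every not yet treated $q$, in increasing order, with $qC_i+w\le t$, record $f_i(q)=t$ and reject if $t>x_i(q)$.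

The condition $qC_i+w\le t$ is monotone in $q$. So after each $t$ the treated values are exactly those $q$ with $g_{i,q}(t')\le0$ for some integer $1\le t'\le t$, and the recorded $f_i(q)$ is correct. Treated values satisfy $qC_i\le\ell_i$, so there are at most $\ell_i/C_i$ of them, and all $q\le Q_i$ are among them. A rejection exhibits a failing $S(i,q)$; without rejection, Lemma E gives $S(i,q)$ for all $q$. By Theorem A the test is correct in both models. It uses $O(n\ell_i)$ operations for task $i$.

If $i$ is not lowest, then $U_i\le U-C_{\mathrm{low}}/T_{\mathrm{low}}\le1-1/N$. Lemma E gives $\ell_i\le\lceil nN\cdot N\rceil=nN^2$. For the lowest task, Lemma E gives $\ell_{\mathrm{low}}\le\Lambda_{\mathrm{low}}$ and, if $U<1$, $\ell_{\mathrm{low}}\le\lceil nN/(1-U)\rceil$. Summing, the total is $O(n^3N^2+n\ell_{\mathrm{low}})$, and the integers involved have polynomially many bits since $\ell_i\le\Lambda_i\le N^n$. This proves Theorem 3. $\blacksquare$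

**Where the method stops.** Suppose $U=1$ and let $i$ be the lowest task. For every $t$ we have $\sum_j\lceil t/T_j\rceil C_j\ge\sum_j(t/T_j)C_j=t$, with equality exactly when every $T_j$ divides $t$. So $\ell_{\mathrm{low}}$ is *equal* to the least common multiple of all periods. If the periods involve many different primes, then $\ell_{\mathrm{low}}$, and with it the number $Q_{\mathrm{low}}$ of jobs to check, is exponential in $n$ even when $N$ is small. The difficulty is concentrated in one task, and only when $U$ equals $1$ or is extremely close to it. (Lehoczky's extension of response-time analysis to arbitrary deadlines also takes exponential time.) The rest of the lecture shows that this exponential range of $q$ can encode a hard search problem.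

## 5. Coding a partition into residues of $q$

**Definition (3-Partition).** Given $m\ge2$, $B$, and positive integers $a_1,\dots,a_{3m}$ with $B/4<a_j<B/2$ and $\sum_ja_j=mB$, can the indices be split into $m$ sets, each with $a$-sum $B$?

We recall from Garey–Johnson that 3-Partition is NP-complete in the strong sense: it remains NP-complete when $B\le p(m)$ for a suitable fixed polynomial $p$. Example: $m=2$, $B=10$, numbers $3,3,4,3,3,4$ is a YES-instance. With $m=2$, $B=13$, the numbers $4,4,4,4,4,6$ (sum $26$, all strictly between $3.25$ and $6.5$) form a NO-instance, since a triple sums to $12$ or $14$.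

We want a lowest-priority task $\tau_0$ whose $q$-th job misses its deadline exactly when $q$ encodes a solution. Here is how the design arises.

*Residues as a choice.* Take distinct primes $P_j$, and give $\tau_j$ the period $MP_j$ and $\tau_0$ the period $GM$ with $G$ coprime to all $P_j$. Consider time $qT_0=qGM$. The next release of $\tau_j$ at or after it comes $Md_j$ later, where $d_j=(-qG)\bmod P_j$. By the Chinese remainder theorem every vector $(d_1,\dots,d_{3m})$ of residues occurs for some $q$. We shall read $d_j=k$ as "item $j$ is in set number $k$", $0\le k\le m-1$.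

*Costs.* If $\tau_j$ has execution time $a_jP_j$, its utilization is $a_j/M$. Let $\tau_0$ fill up the utilization to exactly $1$. Then the terms linear in $q$ cancel, and the demand exceeding supply at time $qT_0$ is exactly $\sum_ja_jd_j$; we compute this in Section 7. After $qT_0$ this excess shrinks at rate $1$ and jumps up by $a_jP_j$ just after $Md_j$. The $q$-th job of $\tau_0$ misses its deadline $qT_0+L$ if and only if the excess stays positive up to then.

*Two opposing demands.* Pretend for a moment that all $P_j$ equal one large number $P$, that $M=BP$, and that $\sum_ja_jd_j$ is negligible against $P$. For the excess to be positive $kM$ units after $qT_0$, the jobs released before then must supply about $kM=kBP$, that is,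
$$\sum_{d_j<k}a_j\ge kB\qquad(k=1,\dots,m).$$
This forces items to have *small* residues. On the other hand, if $L=\sum_ja_jP_j+W-1$ with $W=B(0+1+\dots+(m-1))$, then survival to time $L$, after all the jumps, forces $\sum_ja_jd_j\ge W$. This forces *large* residues. Both can hold only with equality everywhere, and then each residue class $k\in\{0,\dots,m-1\}$ has weight exactly $B$.

For $m=2$: the first demand says that the weight at residue $0$ is at least $B$ and that no residue exceeds $1$. The second says that the weight at residue $1$ is at least $W=B$. In the NO-instance above, weight at least $13$ at residue $0$ means at least $14$, leaving at most $12<13$ at residue $1$. In the YES-instance, $d=(0,0,0,1,1,1)$ meets both demands.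

Two things must be repaired. If two $P_j$ were equal, the corresponding $d_j$ would be equal for every $q$, so the primes must be distinct; but they must be so close together that $\sum_{d_j<k}a_jP_j$ still measures $\sum_{d_j<k}a_j$ with error below one unit. This is Section 6. And the $q$ that breaks the system need not have small residues at all: $d_j$ may be anything up to $P_j-1$. Replacing large residues by negative ones takes care of this in Section 7.

## 6. Many primes in a short interval

Put $H=4mB$ and $K=16(H+3m)^2$.

**Lemma B.** Some interval $(iK,(i+1)K]$ with $H\le i\le K-1$ contains at least $3m$ primes.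

**Step 1: a lower bound for $\pi(X)$.** This step provides enough primes. The integral $\int_0^1x^k(1-x)^k\,dx$ is a sum of integer multiples of $1/1,\dots,1/(2k+1)$, is positive, and is at most $4^{-k}$. So $\mathrm{lcm}(1,\dots,2k+1)$ times it is a positive integer, and $\mathrm{lcm}(1,\dots,2k+1)\ge4^k$. Every $X\ge2$ is $2k+1$ or $2k+2$ for some $k\ge0$, so $\mathrm{lcm}(1,\dots,X)\ge2^{X-2}$. In this least common multiple each prime power is at most $X$, so it is at most $X^{\pi(X)}$. Hence
$$\pi(X)\ge\frac{X-2}{\log_2X}\qquad(X\ge2). \tag{3}$$

**Step 2: pigeonhole.** This step concentrates the primes. For $X\ge16$ we have $\log_2X\le\sqrt X$: equality holds at $16$, and $\sqrt X-\log_2X$ is increasing for $\sqrt X\ge2/\ln2$. Apply (3) with $X=K^2$, and use $K^2-2\ge K^2/2$, $\log_2K^2=2\log_2 K\le2\sqrt K$ and $\sqrt K=4(H+3m)$: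
$$\pi(K^2)\ge\frac{K^2/2}{2\sqrt K}=\frac{K^{3/2}}4=K(H+3m).$$
At most $HK$ primes are $\le HK$, so $(HK,K^2]$ contains at least $3mK$ primes. It is the union of the $K-H\le K$ intervals in question, so one of them contains at least $3m$ primes. $\blacksquare$

By sieving up to $K^2$, which is polynomial in $m,B$, we find primes $P_1<\dots<P_{3m}$ in such an interval. Put $P=P_1$. Then $P>iK\ge HK$ and $P_j-P<K<P/H$, so
$$P>HK,\qquad P\le P_j<P(1+1/H),\qquad P_j\text{ odd}. \tag{4}$$
Since $HK=64m^3B(4B+3)^2$, we also have
$$HK>4m^2B,\qquad HK\ge4(m^2B+\tfrac12),\qquad HK\ge64\cdot49\,m^3>18m^2\ge9m(m+1). \tag{5}$$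

## 7. The task system and its excess function

Put $M=BP$, $W=Bm(m-1)/2\ge1$, $L=\sum_ja_jP_j+W-1$, and let $G$ be the smallest power of $2$ exceeding $P_{3m}$. It is coprime to all $P_j$.

**Definition (the tasks).**

- $\tau_j$ for $1\le j\le3m$: $C_j=a_jP_j$, $\ T_j=D_j=MP_j$.
- $\tau_0$: $C_0=G(M-mB)$, $\ T_0=GM$, $\ D_0=T_0+L$.

The priorities are $\tau_1,\dots,\tau_{3m}$ in this order, then $\tau_0$ lowest.

**Step 1: the restrictions of Theorem 1.** This step checks that the system is of the promised kind. All numbers are integers polynomial in $m,B$; they are positive, since $M-mB=B(P-m)>0$. Because $P_1<\dots<P_{3m}<G$ and $D_0>T_0$, the order is rate- and deadline-monotonic. The utilization is $\sum_ja_j/M+1-mB/M=1$.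

Next, sizes. The $P_j$ are distinct and $\sum_ja_j=mB$, so by (4)
$$mM<\sum_ja_jP_j<mM+\frac{mM}H=mM+\frac M{4B}.$$
Also $W/M<m^2/(2P)<1/(8B)$, by (4) and (5). Together with $W\ge1$ and $P>m+1$ this gives
$$mM<L<L+\tfrac12<(m+1)M<MP_j\quad\text{for all }j. \tag{6}$$
Finally $n=3m+1\le9m$, and
$$\frac{D_0-T_0}{T_0}=\frac L{GM}<\frac{m+1}G<\frac{m+1}P<\frac1n,$$
because $P>9m(m+1)\ge n(m+1)$ by (4) and (5).

**Step 2: the tasks $\tau_l$ with $l\ge1$ never fail.** This step leaves $\tau_0$ as the only candidate. Let $t^*=\sum_ja_jP_j$. As in (6), $t^*<(m+1)M<T_j$ for all $j\geq 1$. For $q\ge1$ put $t=qt^*\le qT_l=x_l(q)$. Then $\lceil t/T_j\rceil\le q$, so $qC_l+\sum_{j<l}\lceil t/T_j\rceil C_j\le q\sum_j C_j=qt^*=t$. Hence $S(l,q)$ holds.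

**Step 3: before time $qT_0$.** From here on we compute $g_{0,q}$ for a fixed $q\ge1$. This step shows there is no witness early on. For $0<t<qT_0$,
$$g_{0,q}(t)\ge qC_0+\frac{mB}Mt-t=\Bigl(1-\frac{mB}M\Bigr)(qT_0-t)>0.$$

**Step 4: at time $qT_0$ and after.** This step turns the schedule into residues. Let $d_j=(-qG)\bmod P_j\in\{0,\dots,P_j-1\}$. Then $\lceil qT_0/T_j\rceil=\lceil qG/P_j\rceil=(qG+d_j)/P_j$, and the first multiple of $T_j$ that is at least $qT_0$ is $M(qG+d_j)=qT_0+Md_j$. Therefore
$$g_{0,q}(qT_0)=qG(M-mB)+\sum_ja_j(qG+d_j)-qGM=\sum_ja_jd_j ,$$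
since $\sum_ja_j\,qG=qG\,mB$. The difference $\lceil(qT_0+s)/T_j\rceil-\lceil qT_0/T_j\rceil$ counts the multiples of $T_j$ in $[qT_0,qT_0+s)$. For $0\le s\le L$ there is at most one, by (6), and there is one exactly when $Md_j<s$. So for $0\le s\le L$
$$g_{0,q}(qT_0+s)=\Psi_q(s)-s,\qquad\Psi_q(s):=\sum_ja_jd_j+\sum_{j:\,Md_j<s}a_jP_j. \tag{7}$$
Since $x_0(q)=qT_0+L$, Step 3 and (7) give
$$S(0,q)\text{ fails}\iff\Psi_q(s)>s\text{ for all }s\in[0,L]. \tag{8}$$

**Step 5: large residues become negative ones.** This step handles residues that do not name a set. Let $e_j=d_j$ if $d_j\le m$, and $e_j=d_j-P_j<0$ otherwise, so that $e_j\le m$ always. For all real $s$ with $0\le s<(m+1)M$,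
$$\Psi_q(s)=\sum_ja_je_j+\sum_{j:\,Me_j<s}a_jP_j. \tag{9}$$
Indeed, if $d_j\ge m+1$, then $Md_j\ge(m+1)M>s$, so in (7) index $j$ contributes $a_jd_j$. In (9) it contributes $a_j(d_j-P_j)+a_jP_j=a_jd_j$, because $Me_j<0\le s$. For $d_j\le m$ the contributions are identical.

Here $\ell_0$, the least common multiple of the periods, is $MG\prod_jP_j$, so the range of $q$ in Lemma E is $Q_0=\prod_jP_j$: one $q$ for each vector of residues.

## 8. The squeeze, and the proof of Theorem 1

**Lemma C.** Suppose $\sum_ja_je_j\ge W$ and $\Psi_q(kM)>kM-\frac12$ for $k=1,\dots,m$. Then the 3-Partition instance is a YES-instance.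

**Step 1: small residues are forced.** This step turns the second hypothesis into integer inequalities. Let $\mu_k=\sum_{e_j<k}a_j\le mB$. Since $e_j\le m$, $\sum_ja_je_j\le m\cdot mB$. By (9) at $s=kM$, where $k\leq m$, and by (4),
$$\mu_kP\Bigl(1+\frac1H\Bigr)\ge\sum_{e_j<k}a_jP_j>kBP-m^2B-\tfrac12 .$$
Divide by $P$ and use $\mu_k/H\le mB/H=\frac14$ and $P>HK\ge4(m^2B+\frac12)$:
$$\mu_k>kB-\frac{mB}H-\frac{m^2B+\frac12}P\ge kB-\tfrac14-\tfrac14 .$$
As $\mu_k$ is an integer, $\mu_k\ge kB$. In other words,
$$\sum_{e_j\ge k}a_j\le(m-k)B\qquad(k=1,\dots,m). \tag{10}$$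
For $k=m$ this says that all $e_j\le m-1$.

**Step 2: equality.** This step plays (10) against the first hypothesis. Each $j$ with $e_j\ge1$ is counted $e_j$ times in the double sum below, so
$$W\le\sum_ja_je_j\le\sum_{e_j\ge1}a_je_j=\sum_{k=1}^{m-1}\ \sum_{e_j\ge k}a_j\le B\sum_{k=1}^{m-1}(m-k)=W .$$
Equality holds throughout. So no $e_j$ is negative, and $\sum_{e_j\ge k}a_j=(m-k)B$ for $1\le k\le m-1$. This also holds for $k=0$ (no $e_j$ is negative) and for $k=m$ (no $e_j$ is $\ge m$). Subtracting consecutive values gives $\sum_{e_j=k}a_j=B$ for $k=0,\dots,m-1$, a solution. $\blacksquare$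

**Lemma D.** Suppose the instance has a solution $A_0,\dots,A_{m-1}$. Then there is $q$ with $1\le q\le\prod_jP_j$ such that $\Psi_q(s)-s\ge W\ge1$ for $s\in[0,mM]$, and $\Psi_q(s)=L+1$ for $mM<s<(m+1)M$.

*Proof.* The $P_j$ are distinct primes not dividing $G$. By the Chinese remainder theorem choose $q$ in the stated range with $qG\equiv-k\pmod{P_j}$ for all $j\in A_k$ and all $k$. Then $d_j=k<m<P_j$ for $j\in A_k$, and $\sum_ja_jd_j=\sum_kkB=W$. So $\Psi_q(0)=W$. Let $(k-1)M<s\le kM$ with $1\le k\le m$. Then $Md_j<s$ exactly when $d_j\le k-1$, so
$$\Psi_q(s)=W+\sum_{d_j\le k-1}a_jP_j\ge W+kB\cdot P=W+kM\ge W+s .$$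
For $mM<s<(m+1)M$ every $j$ is counted, and $\Psi_q(s)=W+\sum_ja_jP_j=L+1$. $\blacksquare$

**Proposition.** The constructed system is unschedulable if and only if the 3-Partition instance is a YES-instance.

*Proof.* By Step 2 of Section 7, only $\tau_0$ can violate condition (iii). If the instance is YES, take $q$ from Lemma D. On $[0,mM]$ we have $\Psi_q(s)>s$. On $(mM,L]$ we have $\Psi_q(s)=L+1>s$. By (8), $S(0,q)$ fails.

Conversely, let $S(0,q)$ fail. By (8) and (6), $\Psi_q(kM)>kM$ for $k=1,\dots,m$, and $\Psi_q(L)>L$. Since $Me_j\le mM<L<(m+1)M$ for all $j$, (9) at $s=L$ gives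
$$\sum_ja_je_j+\sum_ja_jP_j>L=\sum_ja_jP_j+W-1 ,$$
so $\sum_ja_je_j\ge W$, by integrality. Lemma C gives a solution. $\blacksquare$

*Proof of Theorem 1.* For 3-Partition with $B\le p(m)$, the reduction runs in time polynomial in $m$ and yields a system with $n=3m+1$ and $N$ polynomial in $m$, satisfying all the restrictions. By Theorem A and the Proposition, a pseudo-polynomial schedulability test in either model, run on this system and negated, decides 3-Partition in polynomial time. Hence P = NP. $\blacksquare$

## 9. coNP-completeness for unary input (Theorem 2)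

**Step 1: hardness.** This step rereads Section 8. The reduction maps YES-instances of 3-Partition with $B\le p(m)$ to unschedulable systems and NO-instances to schedulable ones, and the unary encoding of the output has length polynomial in $m$. So unschedulability is NP-hard and schedulability is coNP-hard, in both models.

**Step 2: membership.** This step gives short certificates for unschedulability. If $U>1$, the system is unschedulable (Section 4, Step 1), and this is checked directly. Let $U\le1$. By Lemma E, an unschedulable system has a pair $(i,q)$ with $S(i,q)$ false and $q\le Q_i\le\Lambda_i/T_i\le N^n$; the middle inequality uses that $\Lambda_i/T_i$ is an integer. Although $q$ may be exponential, the pair $(i,q)$ has polynomial length. It is the certificate.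

To verify it, note that $U_i\le1$ gives $1-V_i\ge C_i/T_i\ge1/N$. Put
$$\alpha=\frac{qC_i}{1-V_i},\qquad\beta=\frac{qC_i+\Sigma_i}{1-V_i}.$$
By (2), $g_{i,q}(t)>0$ for $0<t<\alpha$, and $g_{i,q}(\beta)\le0$. If $x_i(q)\ge\beta$, then $S(i,q)$ holds and the certificate is rejected. Otherwise $x_i(q)<\beta$, and we test whether $g_{i,q}(t)\le0$ for some integer $t\in[\alpha,x_i(q)]\subset[\alpha,\beta)$. There are at most $\Sigma_i/(1-V_i)+1\le nN^2+1$ such integers. The certificate is accepted if and only if none of them has $g_{i,q}(t)\le0$, that is, if and only if $S(i,q)$ fails. This takes polynomial time for unary input.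

**Step 3: the equivalence.** This step translates to pseudo-polynomial time. A pseudo-polynomial algorithm is exactly a polynomial-time algorithm for the unary encoding. If one exists, P = NP by Theorem 1. If P = NP, then coNP = P and one exists, by Step 2. This proves Theorem 2. $\blacksquare$

## 10. Utilization strictly below one (Theorem 4)

If $U<1$, the cancellation in Section 7, Step 4 leaves a negative drift proportional to $q$. By Theorem 3, hardness requires $1/(1-U)$ not to be polynomially bounded, and our $q$ may be as large as $\prod_jP_j$. So we need $1-U$ positive and smaller than roughly $1/\prod_jP_j$, with polynomially bounded parameters. The device is to write a number just below an integer as a sum of fractions with small prime denominators. For instance, with denominators $3$ and $5$: $\ \frac13+\frac35=1-\frac1{15}$.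

**Step 1: the near-integer sum.** This step makes an exponentially small gap out of polynomially bounded numbers. Keep $a_j,P_j,P,M,W,L,H,K$ from Sections 6 and 7. Let $r=3m+2$ and let $p_1<\dots<p_r$ be the $r$ primes following $P_{3m}$. They are polynomially bounded: with $y=P_{3m}+r$ and $X=4y^2$, (3) gives $\pi(X)\ge(X/2)/\sqrt X=y$, and at most $P_{3m}$ primes are $\le P_{3m}$, so $p_r\le4y^2$. Put
$$\Pi=\prod_ip_i,\qquad\Pi_0=\prod_jP_j .$$
Since $\Pi/p_i$ is coprime to $p_i$, there is $c_i\in\{1,\dots,p_i-1\}$ with $c_i\Pi/p_i\equiv-1\pmod{p_i}$. Modulo $p_i$ all other terms of $\sum_{i'}c_{i'}\Pi/p_{i'}$ vanish, so this sum is $\equiv-1$ modulo every $p_i$, hence modulo $\Pi$. Therefore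
$$\sum_i\frac{c_i}{p_i}=z-\frac1\Pi\quad\text{with an integer }z,\quad1\le z\le r. \tag{11}$$
The bounds on $z$ follow from $0<\sum_ic_i/p_i<r$. In the example above, $p=(3,5)$: $5c_1\equiv-1\pmod3$ gives $c_1=1$, $3c_2\equiv-1\pmod5$ gives $c_2=3$, and $z=1$.

**Step 2: the tasks.** This step adds $r$ tiny tasks to the old system, rescaled. Let $\Gamma=4\sum_ip_i$, and let $G$ now be the smallest power of $2$ exceeding $p_r$, so $G\le2p_r$. Statements (4), (5), the chain (6), formula (9) and Lemmas C and D concern $\Psi_q$ and use about $G$ only that it is coprime to the $P_j$, so they remain valid (with $d_j$, $e_j$, $\Psi_q$ defined through the new $G$). The tasks are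

- $\tau_j$ for $1\le j\le3m$: $C_j=\Gamma a_jP_j$, $\ T_j=D_j=\Gamma MP_j$;
- $\sigma_i$ for $1\le i\le r$: execution time $c_i$, period and deadline $\Gamma Mp_i$;
- $\tau_0$: $T_0=\Gamma GM$, $\ C_0=\Gamma G(M-mB)-Gz$, $\ D_0=T_0+L'$ with $L'=\Gamma(L+\frac12)$.

Here $L'$ is an integer since $\Gamma$ is even. Priorities are by increasing period. Because $P_1<\dots<P_{3m}<p_1<\dots<p_r<G$, this order has $\tau_0$ last and is also deadline-monotonic. All numbers are polynomial in $m,B$. Since $z\le r<\Gamma$ and $M-mB\ge1$, $C_0=G(\Gamma(M-mB)-z)>0$. By (11),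
$$U=\frac{mB}M+\frac{z-1/\Pi}{\Gamma M}+1-\frac{mB}M-\frac z{\Gamma M}=1-\frac1{\Gamma M\Pi}<1 .$$
Here $n=3m+r+1=6m+3\le9m$, so by (6), (4) and (5)
$$\frac{L'}{T_0}=\frac{L+\frac12}{GM}<\frac{m+1}G<\frac{m+1}P<\frac1{9m}\le\frac1n .$$

**Step 3: tasks other than $\tau_0$.** This step shows again that only $\tau_0$ can fail. Since $\sum_ic_i<\sum_ip_i=\Gamma/4$, their total execution time satisfies
$$t^*=\Gamma\sum_ja_jP_j+\sum_ic_i<\Gamma\Bigl(mM+\frac M{4B}\Bigr)+\frac\Gamma4<\Gamma(m+1)M ,$$
which is at most every period. For such a task and $q\ge1$ put $t=qt^*$. It is at most $q$ times the period, which is $x(q)$. All ceilings are at most $q$, so the demand is at most $qt^*=t$. Thus $S(\cdot,q)$ holds.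

**Step 4: the excess of $\tau_0$.** This step repeats the computation of (7) and isolates the error. Let $d_j=(-qG)\bmod P_j$ and $b_i=(-qG)\bmod p_i$. The number of releases before $qT_0$ is $(qG+d_j)/P_j$ for $\tau_j$ and $(qG+b_i)/p_i$ for $\sigma_i$. The next releases are at $qT_0+\Gamma Md_j$ and $qT_0+\Gamma Mb_i$. The terms of $g_{0,q}(qT_0)$ linear in $q$ sum to
$$qG\Bigl[\Gamma(M-mB)-z+\Gamma mB+z-\frac1\Pi-\Gamma M\Bigr]=-\frac{qG}\Pi .$$
For $s=\Gamma\sigma$ with $0\le\sigma\le L+\frac12$, each task of higher priority has at most one release in $[qT_0,qT_0+s)$, by (6) and $p_i>P$. The release of $\tau_j$ lies in the window exactly when $Md_j<\sigma$. So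
$$g_{0,q}(qT_0+s)=\Gamma\bigl(\Psi_q(\sigma)-\sigma\bigr)+E,\qquad E=\sum_ic_i\Bigl(\frac{b_i}{p_i}+[\Gamma Mb_i<s]\Bigr)-\frac{qG}\Pi, \tag{12}$$
where $[\cdot]$ is $1$ if the condition holds and $0$ otherwise. Consequently
$$-\frac{qG}\Pi\le E<2\sum_ic_i<\frac\Gamma2 . \tag{13}$$

**Step 5: unschedulable implies YES.** This step uses the slack $\frac12$ built into Lemma C. If $S(0,q)$ fails, then (12) is positive for all $s\in[0,L']$. By (13), $\Psi_q(\sigma)>\sigma-\frac12$ for all $\sigma\in[0,L+\frac12]$. At $\sigma=L+\frac12$, which lies in $(mM,(m+1)M)$ by (6), every $Me_j\le mM<\sigma$, so (9) gives $\sum_ja_je_j+\sum_ja_jP_j>L$. By integrality $\sum_ja_je_j\ge W$. At $\sigma=kM$, $1\le k\le m$, we get the other hypothesis of Lemma C. So the instance is YES.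

**Step 6: YES implies unschedulable.** This step checks that the drift is harmless for the $q\le\Pi_0$ of Lemma D. There are $r-2=3m$ primes $p_1,\dots,p_{r-2}$, each larger than every $P_j$, so $\Pi\ge\Pi_0\,p_{r-1}p_r$, and
$$\frac{qG}\Pi\le\frac{2p_r}{p_{r-1}p_r}=\frac2{p_{r-1}}<\frac12 .$$
By Lemma D, $\Psi_q(\sigma)-\sigma\ge\frac12$ on $[0,L+\frac12]$: it is at least $1$ on $[0,mM]$, and it is $L+1-\sigma\ge\frac12$ afterwards. So by (12) and (13), $g_{0,q}(qT_0+s)\ge\frac\Gamma2-\frac12>0$ for $0\le s\le L'$.

It remains to treat integers $0<t\le qT_0-1$. Since $V_0=U-C_0/T_0$, we have $1-V_0=\frac{C_0}{T_0}+\frac1{\Gamma M\Pi}$. By (2),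
$$g_{0,q}(t)\ge qC_0-(1-V_0)t=\frac{C_0}{T_0}(qT_0-t)-\frac t{\Gamma M\Pi}\ge\frac{C_0}{T_0}-\frac{qG}\Pi>0 ,$$
where we used $qT_0-t\ge1$ and $t<qT_0=q\Gamma GM$. The last inequality holds because $C_0/T_0=1-\frac mP-\frac z{\Gamma M}\ge\frac12>\frac{qG}\Pi$; indeed $m/P<\frac14$ by (4) and (5), and $z/(\Gamma M)<1/M\le\frac14$. Hence no integer $t\le x_0(q)=qT_0+L'$ has $g_{0,q}(t)\le0$. By the integer form of $S(0,q)$, it fails, and the system is unschedulable.

**Step 7: conclusion.** This step assembles Theorem 4. By Steps 3, 5 and 6 the new system is unschedulable if and only if the 3-Partition instance is YES. For $B\le p(m)$ it is computed in time polynomial in $m$, has $n=6m+3$ and $N$ polynomial in $m$, satisfies $U<1$, and keeps all other restrictions of Theorem 1. The arguments for Theorem 1 (end of Section 8) and for coNP-hardness (Section 9, Step 1) now apply word for word. $\blacksquare$
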